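# Complete norms that add on orthogonal functionals: the predual of a von Neumann algebra

## 1. Weighted $\ell^1$ norms, and a first guess that is almost right

Take a norm $N$ on $\ell^1=\ell^1(\mathbb N)$, not necessarily the usual one, and ask only that it add over disjoint supports:
$$N(\phi+\psi)=N(\phi)+N(\psi)\qquad\text{whenever } \phi_n\psi_n=0 \text{ for all } n .$$
How far can $N$ be from $\|\phi\|_1=\sum|\phi_n|$? The first guess is that $N$ is a weighted version of the usual norm, $N(\phi)=\sum_n c_n|\phi_n|$ with $c_n=N(\delta_n)$, and hence $N\le C\|\cdot\|_1$. We test it.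

On $\mathbb C^k$ it is right: $\phi=\sum\phi_i\delta_i$ is a sum of disjointly supported vectors, so $N(\phi)=\sum_i N(\phi_i\delta_i)=\sum_i c_i|\phi_i|$.

On $\ell^1$ the same computation gives $N(\phi)=\sum c_n|\phi_n|$ for finitely supported $\phi$. Moreover, the weights are bounded. If not, pick $n_1<n_2<\cdots$ with $c_{n_k}>k2^k$ and let $\phi=\sum_k2^{-k}\delta_{n_k}\in\ell^1$. Splitting off one coordinate, $N(\phi)\ge N(2^{-k}\delta_{n_k})>k$ for every $k$, which is absurd. So far so good. The weights need not be bounded below: $\sum|\phi_n|/n$ is additive over disjoint supports and is not equivalent to $\|\cdot\|_1$. (It is not complete: by the open mapping theorem a complete norm dominated by $\|\cdot\|_1$ is equivalent to it.)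

For infinitely supported $\phi$ the guess is false. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and let
$$\mathcal N=\{\phi\in\ell^1:\ \phi=0 \text{ on some } W\in\mathcal U\}.$$
This is a linear subspace, since the intersection of two sets of $\mathcal U$ is in $\mathcal U$. It contains every finitely supported sequence, and it does not contain $\omega=(2^{-n})_{n\ge1}$, which vanishes nowhere. Choose a linear functional $\ell$ on $\ell^1$, with no continuity, such that $\ell|_{\mathcal N}=0$ and $\ell(\omega)=1$. Put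
$$N(\phi)=\|\phi\|_1+|\ell(\phi)| .$$
If $\phi,\psi$ have disjoint supports $S,S'$, then either $S\in\mathcal U$, and $\psi$ vanishes on $S$, so $\ell(\psi)=0$; or $\mathbb N\setminus S\in\mathcal U$, and $\ell(\phi)=0$. In both cases $|\ell(\phi+\psi)|=|\ell(\phi)|+|\ell(\psi)|$. So $N$ adds over disjoint supports. But the tails $\omega^{(k)}=\sum_{n>k}2^{-n}\delta_n$ lie in $\omega+\mathcal N$, so $N(\omega^{(k)})\ge1$ while $\|\omega^{(k)}\|_1=2^{-k}$. Hence $N$ is not bounded by any multiple of $\|\cdot\|_1$.

This $N$ is not complete. The partial sums $\sigma_k=\sum_{n\le k}2^{-n}\delta_n$ are $N$-Cauchy, because $\ell$ vanishes on their differences. An $N$-limit is also an $\ell^1$-limit, hence equals $\omega$, yet $N(\omega-\sigma_k)\ge|\ell(\omega)|=1$. And completeness rescues the guess on $\ell^1$: if $N$ is complete, then $\sum_n\phi_n\delta_n$ converges in $N$, because $\sum c_n|\phi_n|<\infty$. Let $\psi$ be its $N$-limit. Each coordinate projection $\chi\mapsto\chi_n\delta_n$ satisfies $N(\chi_n\delta_n)\le N(\chi)$, so $\psi_n=\phi_n$ for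 all $n$, that is, $\psi=\phi$. Hence $N(\phi)=\lim_k N\big(\sum_{n\le k}\phi_n\delta_n\big)=\sum c_n|\phi_n|$.

The revised guess is therefore: *complete* norms that add on orthogonal elements are weighted versions of the usual norm. We prove this for the predual of an arbitrary von Neumann algebra, where the right weights turn out to be central elements. We also determine exactly when completeness is needed.

## 2. Orthogonal functionals, central weights, and the statements

Vector spaces are complex. Let $M$ be a von Neumann algebra with predual $M_*$, the space of normal linear functionals on $M$ with the functional norm $\|\cdot\|$. $Z(M)$ is the center. No separability or $\sigma$-finiteness is assumed. $M$ acts on $M_*$ by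
$$(a\phi)(x)=\phi(xa),\qquad(\phi a)(x)=\phi(ax),\qquad\text{so}\quad (a\phi b)(x)=\phi(bxa),\quad \|a\phi b\|\le\|a\|\,\|b\|\,\|\phi\| .$$

**Definition (supports, orthogonality).** The left support $l(\phi)$ is the smallest projection $e$ with $e\phi=\phi$. The right support $r(\phi)$ is the smallest projection $f$ with $\phi f=\phi$. We write $\phi\perp\psi$ if $l(\phi)l(\psi)=0=r(\phi)r(\psi)$.

*Example.* Let $M=M_n(\mathbb C)$ and identify $x\in M_n(\mathbb C)$ with the functional $\mathrm{Tr}(x\,\cdot)$. Since $\mathrm{Tr}(x\,bya)=\mathrm{Tr}(axb\,y)$, the two actions become matrix multiplication, and $\|\cdot\|$ becomes the trace norm $\|x\|_1$. Then $l(x)$ is the range projection of $x$, $r(x)$ is the projection onto $(\ker x)^\perp$, and $x\perp y$ means $x^*y=0=xy^*$. The matrix units $e_{12},e_{21}$ are orthogonal, while $e_{11},e_{12}$ are not (same left support).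

For projections $e,f$ let $eM_*f=\{\phi:e\phi=\phi=\phi f\}$. This is a norm closed subspace. It equals $\{\phi:l(\phi)\le e,\ r(\phi)\le f\}$: if $e\phi=\phi$, then $l(\phi)\le e$ by minimality, and if $l(\phi)\le e$, then $e\phi=e\,l(\phi)\phi=\phi$; the right side is the same. Hence, if $e\perp e'$ and $f\perp f'$, every element of $eM_*f$ is orthogonal to every element of $e'M_*f'$. If $u$ is unitary, then $(ul(\phi)u^*)u\phi=u\phi$ and $(u\phi)r(\phi)=u\phi$, so $\phi\mapsto u\phi$ preserves orthogonality; so does $\phi\mapsto\phi u$. For $z$ a central projection, $z\phi=\phi z=z\phi z$. Finally, restriction to $eMe$ is an isometric bijection $eM_*e\to(eMe)_*$, with inverse $\rho\mapsto\rho(e\,\cdot\,e)$. It respects the actions of $eMe$, so it respects supports and orthogonality. In particular $(Mz)_*=zM_*$ for $z$ central.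

**Definition (1-norm).** A *1-seminorm* on $M_*$ is a seminorm $N$ with $N(\phi+\psi)=N(\phi)+N(\psi)$ whenever $\phi\perp\psi$. A *1-norm* is a 1-seminorm that is a norm. It is *complete* if $(M_*,N)$ is a Banach space. $N$ is *bounded* if $N\le C\|\cdot\|$ for some $C$. Two norms are *equivalent* if each is bounded by a constant multiple of the other. A linear map $T$ from $M_*$ to a normed space is *orthogonality-to-1-orthogonality preserving* if $\|T\phi+T\psi\|=\|T\phi\|+\|T\psi\|$ whenever $\phi\perp\psi$.

The norm $\|\cdot\|$ is a 1-norm. Indeed, let $\phi\perp\psi$ have polar decompositions $\phi=u|\phi|$, $\psi=v|\psi|$, where $uu^*=l(\phi)$, $u^*u=r(\phi)$, and similarly for $v$. Then $u^*v=0=uv^*$, so $u+v$ is a partial isometry. We have $\phi(u^*)=|\phi|(u^*u)=\|\phi\|$ and $\phi(v^*)=\phi\big(r(\phi)v^*l(\phi)\big)=0$ because $v^*=r(\psi)v^*l(\psi)$. By symmetry, $(\phi+\psi)\big((u+v)^*\big)=\|\phi\|+\|\psi\|$. (In fact it is known that $\phi\perp\psi$ if and only if $\|\phi+\psi\|=\|\phi-\psi\|=\|\phi\|+\|\psi\|$. We do not need this.)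

Which weights are possible? If $c\in Z(M)_+$, then $l(\phi)c\phi=c\,l(\phi)\phi=c\phi$, so multiplication by $c$ does not enlarge supports and $\phi\mapsto\|c\phi\|$ is a 1-seminorm. A noncentral weight fails already on $M_2(\mathbb C)$. Let $h=\mathrm{diag}(1,2)$ and $N(x)=\|hx\|_1$. Then $N(1)=3$. But $1=\xi\xi^*+\eta\eta^*$ is an orthogonal decomposition with $\xi=(1,1)/\sqrt2$ and $\eta=(1,-1)/\sqrt2$, and $N(\xi\xi^*)+N(\eta\eta^*)=\|h\xi\|+\|h\eta\|=2\sqrt{5/2}=\sqrt{10}\ne3$.

The statements are as follows. The question whether Theorem 1 holds for arbitrary $M$ is posed in "Automatic continuity of orthogonality or disjointness preserving bijections", with the commutative and the atomic or discrete cases listed as known. The proof below does not use these cases.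

**Theorem 1.** *Every complete 1-norm on $M_*$ is equivalent to $\|\cdot\|$. Equivalently, every orthogonality-to-1-orthogonality preserving linear bijection from $M_*$ onto a Banach space is continuous.*

**Theorem 2.** *Every 1-norm on $M_*$, complete or not, is bounded if and only if the abelian (type I$_1$) summand of $M$ is finite-dimensional. In that case every 1-seminorm is bounded.*

**Theorem 3.** *The bounded 1-seminorms on $M_*$ are exactly $N(\phi)=\|c\phi\|$, $c\in Z(M)_+$, and $c$ is unique. $N$ is a norm iff $c$ is injective, and a complete norm iff $c$ is invertible. Hence the complete 1-norms are exactly $\|c\,\cdot\|$ with $c\in Z(M)_+$ invertible, and $\|c^{-1}\|^{-1}\|\phi\|\le N(\phi)\le\|c\|\,\|\phi\|$ with optimal constants.*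

**Corollary.** *(a) Every orthogonality-to-1-orthogonality preserving linear bijection $T$ from $M_*$ onto a Banach space $X$ is $T\phi=U(c\phi)$ with $c\in Z(M)_+$ invertible and $U:M_*\to X$ a surjective linear isometry. (b) If $M$ is a factor, every 1-norm on $M_*$ is a scalar multiple of $\|\cdot\|$.*

From comparison theory we recall: $e\sim f$ means $e=v^*v$, $f=vv^*$ for some $v\in M$. There are central projections, summing to $1$, that cut $M$ into summands of type I$_n$ ($1\le n<\infty$), type II$_1$, and a properly infinite one. The type I$_n$ summand is $M_n(A)$ with $A$ abelian. The sum of all the I$_n$ with $n<\infty$ is the finite type I summand.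

## 3. The gliding hump, and why halving is not enough

For a 1-seminorm $N$ and projections $e,f$ put
$$\kappa(e,f)=\sup\{N(\phi):\ \phi\in eM_*f,\ \|\phi\|\le1\}\in[0,\infty]. \tag{1}$$
Call the pair $(e,f)$ **good** if $\kappa(e,f)<\infty$ and **bad** otherwise. $N$ is bounded iff $(1,1)$ is good, and $\kappa$ is increasing in $e$ and in $f$. Two gluing rules will be used all the time (with $0\cdot\infty=0$).

First, if $e=\sum_{i\le m}e_ia_i$ with projections $e_i$ and $a_i\in M$, then
$$\kappa(e,f)\le\sum_i\|a_i\|\,\kappa(e_i,f), \tag{2}$$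
since for $\phi\in eM_*f$ we have $\phi=e\phi=\sum e_ia_i\phi$ with $e_ia_i\phi\in e_iM_*f$. Likewise $f=\sum b_jf_j$ gives $\kappa(e,f)\le\sum\|b_j\|\kappa(e,f_j)$, since $\phi=\phi f=\sum\phi b_jf_j$.

Second, for a central projection $z$,
$$(ez,fz)\ \text{and}\ (e(1-z),f(1-z))\ \text{good}\ \Longrightarrow\ (e,f)\ \text{good}, \tag{3}$$
since $\phi=z\phi z+(1-z)\phi(1-z)$.

The next lemma is the computation for the weights $c_n$ in Section 1, done for blocks.

**Lemma 1.** *Let $(e_n)$ and $(f_n)$ be sequences of mutually orthogonal projections. Then $\sup_{n\ge n_0}\kappa(e_n,f_n)<\infty$ for some $n_0$. In particular only finitely many $(e_n,f_n)$ are bad.*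

*Proof.* Otherwise there are $n_1<n_2<\cdots$ with $\kappa(e_{n_k},f_{n_k})>k2^k$, hence $\phi_k\in e_{n_k}M_*f_{n_k}$ with $\|\phi_k\|\le2^{-k}$ and $N(\phi_k)>k$. Let $\phi=\sum_k\phi_k$, convergent in $\|\cdot\|$. For fixed $k$, the sum $\phi-\phi_k=\sum_{j\ne k}\phi_j$ lies in the closed subspace $(1-e_{n_k})M_*(1-f_{n_k})$, so $\phi_k\perp\phi-\phi_k$ and $N(\phi)=N(\phi_k)+N(\phi-\phi_k)>k$. This holds for every $k$, a contradiction. $\square$

Note that $N$ was never assumed continuous: we used additivity for one splitting at a time.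

The natural attempt now is bisection. Suppose $(1,1)$ is bad. Write $e=e_1+e_2$ and $f=f_1+f_2$. By (2), one of the four pairs $(e_i,f_j)$ is bad. Pass to it and repeat. This produces a decreasing sequence of bad pairs, about which Lemma 1 says nothing. Lemma 1 needs badness in the part that is thrown away as well: at each stage we need *two* bad pairs $(e',f')$ and $(e'',f'')$ with $e'\perp e''$ and $f'\perp f''$. If only one block is bad, or if the bad blocks share a row (say $(e_1,f_1)$ and $(e_1,f_2)$), the attempt stops.

It really does stop for $M=\ell^\infty$ with the norm of Section 1. For $S\subset\mathbb N$, let $e_S$ be the indicator of $S$. If $S\notin\mathcal U$, then $\ell$ vanishes on $\ell^1(S)$, so $(e_S,e_S)$ is good. If $S\in\mathcal U$, then the complement is good, and since $N$ is unbounded, (3) shows that $(e_S,e_S)$ is bad. Thus of any two complementary sets exactly one is bad, forever.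

## 4. Rotating the cut

In a noncommutative algebra the cut $e=e_1+e_2$ is not the only one. If $e_1\sim e_2$, we can rotate it, and there is a whole circle of cuts $e=e_\theta+e_{\theta+\pi/2}$. Any two different positions $e_\theta,e_{\theta'}$ on the circle together generate $e$ in the sense of (2). So at most one position can be good, and a generic cut has two bad halves.

**Lemma 2.** *Let $e=e_1+e_2$ with $e_1\perp e_2$, $e_1\sim e_2$, and let $f=f_1+f_2$ with $f_1\perp f_2$, $f_1\sim f_2$. If $(e,f)$ is bad, there are decompositions $e=e'+e''$, $f=f'+f''$ into orthogonal projections with $e'\sim e''\sim e_1$, $f'\sim f''\sim f_1$ and both $(e',f')$, $(e'',f'')$ bad.*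

*Proof.* **Step 1: build the circle.** Let $v^*v=e_1$, $vv^*=e_2$. Then $e_1v=e_1e_2v=0$ and $ve_1=v$. Put
$$w_\theta=\cos\theta\,e_1+\sin\theta\,v,\qquad e_\theta=w_\theta w_\theta^* .$$
The cross terms $e_1v$ and $v^*e_1$ vanish, so $w_\theta^*w_{\theta'}=\cos(\theta-\theta')\,e_1$. For $\theta'=\theta$ this says that $w_\theta$ is a partial isometry with initial projection $e_1$, so $e_\theta$ is a projection with $e_\theta\sim e_1$. For $\theta'=\theta+\pi/2$ it gives $e_\theta e_{\theta+\pi/2}=0$. Expanding,
$$e_\theta=\cos^2\theta\,e_1+\sin\theta\cos\theta\,(v+v^*)+\sin^2\theta\,e_2,$$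
and replacing $\theta$ by $\theta+\pi/2$ exchanges $\cos^2$ with $\sin^2$ and changes the sign of the middle term. So $e_\theta+e_{\theta+\pi/2}=e_1+e_2=e$. Also $e_{\theta+\pi}=e_\theta$.

**Step 2: at most one position is good.** Let $\theta-\theta'\notin\pi\mathbb Z$. The vectors $(\cos\theta,\sin\theta)$ and $(\cos\theta',\sin\theta')$ are linearly independent, so $e_1=\alpha w_\theta+\beta w_{\theta'}$ and $v=\gamma w_\theta+\delta w_{\theta'}$ with real coefficients. Since $w_\theta=e_\theta w_\theta$,
$$e=e_1e_1+vv^*=e_\theta\,w_\theta(\alpha e_1+\gamma v^*)+e_{\theta'}\,w_{\theta'}(\beta e_1+\delta v^*). \tag{4}$$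
By (2), for any projection $g$: if $(e_\theta,g)$ and $(e_{\theta'},g)$ are good, so is $(e,g)$. Hence if $(e,g)$ is bad, then $(e_\theta,g)$ is bad for all $\theta$ mod $\pi$ with at most one exception. Define $f_\eta$ in the same way from $f_1,f_2$. The adjoint of (4), written for $f$, has the form $f=bf_\eta+b'f_{\eta'}$, so the same holds on the right: if $(g,f)$ is bad, then $(g,f_\eta)$ is bad for all $\eta$ mod $\pi$ with at most one exception.

**Step 3: choose generic angles.** Choose $\theta$ such that neither $\theta$ nor $\theta+\pi/2$ is exceptional for $g=f$, and put $e'=e_\theta$, $e''=e_{\theta+\pi/2}$. Then $(e',f)$ and $(e'',f)$ are both bad. At most one $\eta$ mod $\pi$ makes $(e',f_\eta)$ good, and at most one makes $(e'',f_{\eta+\pi/2})$ good. Choose any other $\eta$ and put $f'=f_\eta$, $f''=f_{\eta+\pi/2}$. $\square$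

To iterate, we need pairs that can be halved again and again.

**Definition (self-splitting).** A class $\mathcal C$ of pairs of projections is *self-splitting* (for $N$) if for each bad $(e,f)\in\mathcal C$ there are orthogonal $e',e''\le e$ and orthogonal $f',f''\le f$ with $(e',f')$, $(e'',f'')$ both bad and $(e',f')\in\mathcal C$.

**Lemma 3.** *A self-splitting class contains no bad pair.*

*Proof.* From a bad $(e_0,f_0)\in\mathcal C$ we obtain inductively bad $(e_n,f_n)=(e_{n-1}',f_{n-1}')\in\mathcal C$ and bad $(g_n,h_n)=(e_{n-1}'',f_{n-1}'')$. For $m>n$ we have $g_m\le e_{m-1}\le e_n\perp g_n$, and likewise $h_m\le f_n\perp h_n$. So $(g_n)$ and $(h_n)$ are sequences of orthogonal projections with all $(g_n,h_n)$ bad, against Lemma 1. $\square$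

**Proposition 4.** *If $M$ has no finite type I direct summand, every 1-seminorm on $M_*$ is bounded.*

*Proof.* $M$ is the direct sum of a type II$_1$ algebra and a properly infinite one (either may be $0$). By (3) we treat each separately.

In type II$_1$, every projection is a sum of two equivalent orthogonal projections (Kadison–Ringrose, *Fundamentals of the Theory of Operator Algebras* II, Lemma 6.5.6). By Lemma 2 the class of all pairs is self-splitting.

In the properly infinite case, a properly infinite projection $e$ is $e_1+e_2$ with $e_1\perp e_2$ and $e_1\sim e_2\sim e$ (ibid., Lemma 6.3.3). Projections equivalent to $e_1$ are again properly infinite. By Lemma 2 the class of pairs of properly infinite projections is self-splitting, and it contains $(1,1)$.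

In both cases Lemma 3 shows that $(1,1)$ is good. $\square$

No completeness was used.

## 5. Finite type I summands: gluing by completeness, and Theorem 1

On the finite type I part repeated halving may be impossible, and Section 1 shows that completeness must enter. We bisect with central projections only. The argument is the one for $\ell^1$, with care for uncountable families.

**Proposition 5.** *Let $B$ be a finite type I von Neumann algebra. Every complete 1-norm $N$ on $B_*$ is bounded.*

*Proof.* For a central projection $w$, call $w$ good or bad if $(w,w)$ is, and write $\kappa(w)=\kappa(w,w)$. Since $w\chi\perp(1-w)\chi$ and these add up to $\chi$,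
$$N(w\chi)\le N(\chi)\qquad\text{for all }\chi. \tag{5}$$
Suppose that $1$ is bad.

**Step 1: find a bad central projection that does not split.** If every bad central projection were the sum of two orthogonal bad central ones, then, splitting one of the two again and again, we would obtain an infinite orthogonal sequence of bad central projections, against Lemma 1. So fix a bad central $z$ that is not the sum of two orthogonal bad central projections.

**Step 2: cover $z$ by good pieces.** Let $(w_i)$ be a maximal family of nonzero mutually orthogonal good central projections $\le z$, and let $w=\sum w_i$. We claim $w=z$. Suppose $z-w\ne0$. By maximality every nonzero central subprojection of $z-w$ is bad. If there were a central $w'$ with $0\ne w'<z-w$, then $w'$ would be bad, and $z-w'\ge z-w-w'\ne0$ would be bad too, against the choice of $z$. So $z-w$ is a minimal central projection. Then $B(z-w)$ is a finite type I factor, that is, a full matrix algebra, so $(z-w)B_*$ is finite-dimensional. Every seminorm on it is bounded, and $z-w$ is good, a contradiction.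

**Step 3: a uniform constant.** Put $C=\sup_i\kappa(w_i)$. If $C=\infty$, then, since each $\kappa(w_i)$ is finite, there are distinct indices $i_k$ with $\kappa(w_{i_k})>k2^k$, against Lemma 1. So $C<\infty$.

**Step 4: glue with completeness.** Let $\phi\in zB_*$. For a finite index set $F$, $\sum_{i\in F}\|w_i\phi\|=\|\sum_{i\in F}w_i\phi\|\le\|\phi\|$. Hence only countably many $w_i\phi$ are nonzero, and $\sum_iN(w_i\phi)\le C\|\phi\|$. By completeness $\sum_iw_i\phi$ converges in $N$ to some $\psi\in B_*$. By (5), multiplication by a central projection is $N$-continuous, and $N$ is a norm. So $w_j\psi=w_j\phi$ for all $j$, and $(1-z)\psi=0$. Thus $(\psi-\phi)(xw_j)=0$ for all $x\in B$ and all $j$. Since $\sum w_j=z$, normality gives $(\psi-\phi)(xz)=0$, that is, $z\psi=z\phi$. So $\psi=\phi$. Hence $N(\phi)\le\sum N(w_i\phi)\le C\|\phi\|$, and $z$ is good, a contradiction. $\square$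

**Proof of Theorem 1.** Let $N$ be a complete 1-norm and let $z$ be the central projection onto the finite type I summand. Since $N(\phi)=N(z\phi)+N((1-z)\phi)$, the subspace $zM_*$ is the kernel of the $N$-contractive map $\phi\mapsto(1-z)\phi$. It is therefore $N$-closed, hence $N$-complete. By Proposition 5, $(z,z)$ is good. By Proposition 4, $(1-z,1-z)$ is good. By (3), $N\le C\|\cdot\|$. So the identity $(M_*,\|\cdot\|)\to(M_*,N)$ is a continuous bijection of Banach spaces, and by the open mapping theorem the norms are equivalent.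

For the second formulation, let $T:M_*\to X$ be an orthogonality-to-1-orthogonality preserving linear bijection onto a Banach space. Then $N(\phi)=\|T\phi\|$ is a complete 1-norm, and $N\le C\|\cdot\|$ says that $T$ is continuous. Conversely, given a complete 1-norm $N$, apply the second formulation to the identity map onto $(M_*,N)$, and then the open mapping theorem. $\blacksquare$

## 6. Matrices over an abelian algebra: additivity on the positive cone, and Theorem 2

Can completeness be dropped on type I$_n$, $n\ge2$? In $M_2(A)$ the rotation trick can be used once: $1=e_\theta+e_{\theta+\pi/2}$. The halves satisfy $e_\theta Me_\theta\cong A$, which is abelian, so they contain no two nonzero equivalent orthogonal projections, and the process stops. Instead we use the rotated projections with *operator-valued* angles, to show that a certain functional is exactly additive on positive elements of $A_*$, and not only on disjoint ones. Then the gliding hump works with summands that need not be disjoint.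

**Proposition 6.** *If $M$ is of type I$_n$ with $2\le n<\infty$, every 1-seminorm $N$ on $M_*$ is bounded.*

*Proof.* **Step 1: coordinates.** $M=M_n(A)$ with $A=Z(M)$ abelian and matrix units $e_{ij}$. For $\omega\in A_*$ let $\tau_\omega(y)=\omega(\mathrm{Tr}\,y)$, where $\mathrm{Tr}\,y=\sum y_{ii}\in A$. Since $A$ is abelian, $\mathrm{Tr}(yh)=\mathrm{Tr}(hy)$, so $h\tau_\omega=\tau_\omega h$ for $h\in M$, and $a\tau_\omega=\tau_{a\omega}$ for $a\in A$. We have $(e_{ij}\tau_\omega)(y)=\omega(\mathrm{Tr}(ye_{ij}))=\omega(y_{ji})$, so $\|e_{ij}\tau_\omega\|=\|\omega\|$. If $\phi\in e_{ii}M_*e_{jj}$, then $\phi(y)=\phi(e_{jj}ye_{ii})=\phi(y_{ji}e_{ji})$, so $\phi=e_{ij}\tau_\omega$ with $\omega(a)=\phi(ae_{ji})$. Hence $e_{ii}M_*e_{jj}=\{e_{ij}\tau_\omega:\omega\in A_*\}$. For a projection $q$, $q\tau_\omega=q\,q\tau_\omega=q\tau_\omega q\in qM_*q$; so $q\tau_\omega\perp q'\tau_\omega$ whenever $q\perp q'$.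

**Step 2: an additive functional.** Fix two different indices, renamed $1,2$. Put $p=e_{11}+e_{22}$ and $H(\omega)=N(p\tau_\omega)$ for $\omega\in A_*^+$. We claim that $H(\lambda+\mu)=H(\lambda)+H(\mu)$ for all $\lambda,\mu\in A_*^+$. Let $\omega=\lambda+\mu$. By the Radon–Nikodym theorem there is $a\in A$, $0\le a\le1$, with $\lambda=a\omega$, $\mu=(1-a)\omega$. Put $s=a^{1/2}$, $t=(1-a)^{1/2}$ and
$$q_\pm=s^2e_{11}\pm st(e_{12}+e_{21})+t^2e_{22}.$$
Since $s,t$ commute and $s^2+t^2=1$, these are projections $\le p$. As $q_\pm\perp p-q_\pm$,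
$$N(q_\pm\tau_\omega)+N((p-q_\pm)\tau_\omega)=H(\omega). \tag{6}$$
Averaging over the sign kills the off-diagonal terms:
$$\tfrac12(q_++q_-)\tau_\omega=e_{11}\tau_\lambda+e_{22}\tau_\mu,\qquad \tfrac12\big((p-q_+)+(p-q_-)\big)\tau_\omega=e_{11}\tau_\mu+e_{22}\tau_\lambda .$$
Both right sides are sums of orthogonal terms. So
$$N(e_{11}\tau_\lambda)+N(e_{22}\tau_\mu)\le\tfrac12\sum_\pm N(q_\pm\tau_\omega),\qquad N(e_{11}\tau_\mu)+N(e_{22}\tau_\lambda)\le\tfrac12\sum_\pm N((p-q_\pm)\tau_\omega).$$
Add these. By (6) the right side is $H(\omega)$. The left side is $H(\lambda)+H(\mu)$, because $p\tau_\lambda=e_{11}\tau_\lambda+e_{22}\tau_\lambda$ orthogonally, and similarly for $\mu$. So $H(\lambda)+H(\mu)\le H(\omega)$. The reverse inequality is the triangle inequality.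

**Step 3: $H$ is bounded.** If $H$ is unbounded on positive functionals of norm $\le1$, take $\lambda_k\ge0$ with $\|\lambda_k\|\le2^{-k}$ and $H(\lambda_k)\ge k$, and let $\lambda=\sum\lambda_k$. Then $\lambda-\lambda_k\ge0$ and $H(\lambda)=H(\lambda_k)+H(\lambda-\lambda_k)\ge k$ for all $k$, a contradiction. So $H(\lambda)\le C\|\lambda\|$ for $\lambda\ge0$.

**Step 4: all blocks.** For $i\in\{1,2\}$ and $\lambda\ge0$, $N(e_{ii}\tau_\lambda)\le H(\lambda)\le C\|\lambda\|$. A general $\omega\in A_*$ is $\omega_1-\omega_2+\mathrm i(\omega_3-\omega_4)$ with $\omega_j\ge0$ and $\|\omega_j\|\le\|\omega\|$. So $\kappa(e_{ii},e_{ii})\le4C<\infty$. Since the two indices were arbitrary, this holds for every $i$ and for every 1-seminorm. For a permutation matrix $u$ with $ue_{jj}u^*=e_{ii}$, the map $\phi\mapsto N(u\phi)$ is a 1-seminorm, and $e_{ii}M_*e_{jj}=u(e_{jj}M_*e_{jj})$. So the diagonal case for $N(u\,\cdot)$ gives $\kappa(e_{ii},e_{jj})<\infty$ for $N$. By (2) on both sides, with $1=\sum e_{ii}$, the pair $(1,1)$ is good. $\square$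

Proposition 6 gives no constant uniform in $n$. For infinitely many $n$ we return to halving, using that large matrix algebras can be halved many times. Recall that a projection $e$ is *abelian* if $eMe$ is abelian (for example $e_{11}\in M_n(A)$), that abelian projections with the same central support are equivalent, and that in type I$_n$ the unit is a sum of $n$ orthogonal abelian projections of central support $1$.

**Proposition 7.** *Let $F$ be finite of type I without abelian summand. Every 1-seminorm on $F_*$ is bounded.*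

*Proof.* Let $z_n$ ($n\ge2$) be the central projection onto the type I$_n$ part, and let $z_{\ge m}=\sum_{n\ge m}z_n$. By Proposition 6 and (3), the pair $(1-z_{\ge m},1-z_{\ge m})$ is good. So, by (3), if $(e,f)$ is bad, then $(ez_{\ge m},fz_{\ge m})$ is bad for every $m$. If only finitely many $z_n$ are nonzero, we are done. Suppose there are infinitely many.

**Step 1: large projections.** Call $e$ *large* if there are $m$ and integers $k_n\to\infty$ such that for all $n\ge m$ with $z_n\ne0$, $ez_n$ is a sum of $k_n$ orthogonal abelian projections with central support $z_n$. These abelian projections are mutually equivalent. Largeness is invariant under equivalence, since a partial isometry from $e$ to $e'$ carries abelian subprojections to abelian subprojections with the same central supports. The unit is large, with $k_n=n$. We show that the class of pairs of large projections is self-splitting. Then $(1,1)$ is good by Lemma 3.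

**Step 2: make the numbers even.** Let $(e,f)$ be bad with both large. Cutting by some $z_{\ge m}$, we keep a bad pair of large projections and may assume that $ez_n=0=fz_n$ for $n<m$, while for $n\ge m$ with $z_n\neq0$ both are of the above form with at least $2$ summands. Write $ez_n=\sum_{i\le k_n}e_{n,i}$ and let
$$d_i=\sum_{n\ge m,\ k_n\ \mathrm{odd}}e_{n,i}\qquad(i=1,2).$$
Since $d_1\perp d_2$, we have $(e-d_2)d_1=d_1$, so $e=(e-d_1)+(e-d_2)d_1$. By (2) one of $(e-d_1,f)$, $(e-d_2,f)$ is bad. Replace $e$ by that subprojection. An odd $k_n$, which is at least $3$, has become $k_n-1\ge2$, and $e$ is still large. Do the same for $f$. Now for $e$ and for $f$ all numbers are even and $\ge2$.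

**Step 3: split.** For each $n$, distribute the $k_n$ summands of $ez_n$ into two groups of $k_n/2$. Summing over $n$ gives $e=e_1+e_2$ with $e_1\perp e_2$ large, as $k_n/2\to\infty$. They are equivalent: add the partial isometries over the orthogonal central projections $z_n$. Split $f$ likewise. Lemma 2 gives bad pairs $(e',f')$, $(e'',f'')$ with $e'\perp e''$, $f'\perp f''$, and all four projections are large, being equivalent to $e_1$ or $f_1$. $\square$

**Proof of Theorem 2.** *If the abelian summand is finite-dimensional,* every seminorm on its predual is bounded. The rest of $M$ is the sum of an algebra as in Proposition 7 and one as in Proposition 4. By (3), every 1-seminorm on $M_*$ is bounded.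

*Conversely, let the abelian summand $A=Mz_1$ be infinite-dimensional.* We repeat the example of Section 1. There are infinitely many nonzero orthogonal projections in $A$. Choosing a normal state on each, we get normal states $\omega_n$ of $A$ with mutually orthogonal supports $s_n$ ($n\ge1$). Put $s=\sum s_n$ and $\omega=\sum2^{-n}\omega_n$. The projections $s-s_1-\dots-s_k$ are nonzero and decrease with $k$, so there is an ultrafilter $\mathcal U$ in the Boolean algebra of projections of $A$ that contains all of them. Then $s\in\mathcal U$. Let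
$$\mathcal N=\{\phi\in A_*:\ w\phi=0\text{ for some }w\in\mathcal U\},$$
a linear subspace, since $w\phi=0=w'\phi'$ gives $ww'(\phi+\phi')=0$ and $ww'\in\mathcal U$. We have $\omega\notin\mathcal N$: if $w\omega=0$, then $\omega(w)=0$, so $\omega_n(ws_n)=\omega_n(w)=0$ and $ws_n=0$ for all $n$, so $ws=0$. This is impossible for $w\in\mathcal U$, as $s\in\mathcal U$. Let $\ell$ be a linear functional on $A_*$ with $\ell|_{\mathcal N}=0$ and $\ell(\omega)=1$, and put $N(\phi)=\|\phi\|+|\ell(z_1\phi)|$, a norm on $M_*$.

Let $\phi\perp\psi$ and let $e=l(z_1\phi)\in A$. If $e\in\mathcal U$, then $ez_1\psi=e\,l(z_1\psi)z_1\psi=0$, so $z_1\psi\in\mathcal N$. If $e\notin\mathcal U$, then $z_1-e\in\mathcal U$ and $(z_1-e)z_1\phi=0$, so $z_1\phi\in\mathcal N$. So one of $\ell(z_1\phi),\ell(z_1\psi)$ vanishes, and $N$ is a 1-norm. Finally, $\sum_{n\le k}2^{-n}\omega_n$ is killed by $s-s_1-\dots-s_k$, so $\omega^{(k)}=\sum_{n>k}2^{-n}\omega_n\in\omega+\mathcal N$. Hence $N(\omega^{(k)})\ge1$ while $\|\omega^{(k)}\|=2^{-k}$, and $N$ is not bounded. $\blacksquare$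

## 7. Rigidity of the trace norm on matrices

We now look for the weight. Theorem 3 predicts that on $M_n(\mathbb C)$, $n\ge2$, only multiples of the trace norm occur. Everything else is derived from this case.

**Lemma 8.** *Let $n\ge2$ and identify $M_n(\mathbb C)_*$ with $M_n(\mathbb C)$ via $x\mapsto\mathrm{Tr}(x\,\cdot)$. Every 1-seminorm $N$ on it is a multiple of the trace norm $\|\cdot\|_1$.*

*Proof.* **Step 1: $n=2$, rank-one projections.** The aim is that $N(\xi\xi^*)$ does not depend on the unit vector $\xi$. For a unit vector $\nu\in\mathbb R^3$ let $P_\nu=\frac12(1+\nu\cdot\sigma)$ with the Pauli matrices $\sigma$; these are the rank-one projections, and $P_\nu\perp P_{-\nu}$, $P_\nu+P_{-\nu}=1$. Put $G(\nu)=N(P_\nu)$ and $2c=N(1)=G(\nu)+G(-\nu)$. The function $o(\nu)=G(\nu)-c$ is odd. For $r\ge1$,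
$$1+r\nu\cdot\sigma=(r+1)P_\nu-(r-1)P_{-\nu},\quad\text{so}\quad N(1+r\nu\cdot\sigma)=(r+1)G(\nu)+(r-1)G(-\nu)=2cr+2o(\nu),$$
and $N(\nu\cdot\sigma)=N(P_\nu-P_{-\nu})=2c$.

Let $\nu,\chi$ be unit vectors at angle $\theta\in(0,\pi/3]$. Let $\mu$ be the unit vector on their great circle at angle $2\theta$ from $\nu$ such that $\chi$ bisects the angle of $\nu$ and $\mu$. Then $\nu+\mu=r\chi$ with $r=2\cos\theta\ge1$. The triangle inequality $N(1+(\nu+\mu)\cdot\sigma)\le N(1+\nu\cdot\sigma)+N(\mu\cdot\sigma)$ reads
$$4c\cos\theta+2o(\chi)\le2c+2o(\nu)+2c,\qquad\text{i.e.}\qquad o(\chi)-o(\nu)\le2c(1-\cos\theta)\le c\,\theta^2 .$$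
By symmetry $|o(\chi)-o(\nu)|\le c\,\theta^2$. Two unit vectors at any angle $\vartheta\le\pi$ can be joined by an arc cut into $j\ge3$ pieces of angle $\vartheta/j$, so their values of $o$ differ by at most $j\cdot c(\vartheta/j)^2\to0$ as $j\to\infty$. So $o$ is constant, and being odd, $o=0$. Hence $N(\xi\xi^*)=c$ for all unit $\xi$.

**Step 2: $n=2$, all rank-one matrices.** For a unitary $u$, $x\mapsto N(ux)$ is again a 1-seminorm, so by Step 1 there is $c_u$ with $N(u\eta\eta^*)=c_u$ for all unit $\eta$. For unitaries $u,u'$ the unitary $u'^*u$ has a unit eigenvector $\eta$, so $u\eta=\alpha u'\eta$ with $|\alpha|=1$, and $c_u=N(u\eta\eta^*)=N(u'\eta\eta^*)=c_{u'}$. So $c_u=c_1=c$. Any unit $\xi,\eta$ satisfy $\xi=u\eta$ for some unitary $u$, so $N(\xi\eta^*)=c$. By the singular value decomposition, $x=\sum s_i\xi_i\eta_i^*$ with orthonormal $\xi_i$ and orthonormal $\eta_i$. The terms are mutually orthogonal, so $N(x)=c\sum s_i=c\|x\|_1$.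

**Step 3: general $n$.** Given unit $\xi,\xi',\eta\in\mathbb C^n$, choose isometries $V,W:\mathbb C^2\to\mathbb C^n$ with $\xi,\xi'$ in the range of $V$ and $\eta$ in the range of $W$. If $x\perp y$ in $M_2(\mathbb C)$, then $(VxW^*)^*(VyW^*)=Wx^*yW^*=0$ and similarly $(VxW^*)(VyW^*)^*=0$. So $x\mapsto N(VxW^*)$ is a 1-seminorm on $M_2(\mathbb C)$, a multiple of the trace norm by Step 2, and $N(\xi\eta^*)=N(\xi'\eta^*)$. In the same way $N(\xi\eta^*)$ does not depend on $\eta$. Conclude with the singular value decomposition as in Step 2. $\square$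

The next lemma puts a copy of $M_2(\mathbb C)$ inside $M_*$: moving a functional to an orthogonal position does not change $N$.

**Lemma 9.** *Let $N$ be a 1-seminorm on $M_*$. Let $v^*v=e_1\perp e_2=vv^*$, $w^*w=f_1\perp f_2=ww^*$, and $\phi\in e_1M_*f_1$. Then $N(v\phi)=N(\phi w^*)=N(v\phi w^*)=N(\phi)$.*

*Proof.* Put $v_1=e_1$, $v_2=v$, $w_1=f_1$, $w_2=w$. Then $v_i^*v_j=\delta_{ij}e_1$ and $w_i^*w_j=\delta_{ij}f_1$. For $x\in M_2(\mathbb C)$ let $\Theta(x)=\sum x_{ij}\,v_i\phi w_j^*$. The maps $\pi(E)=\sum E_{ij}v_iv_j^*$ and $\rho(E)=\sum E_{ij}w_iw_j^*$ are $*$-homomorphisms $M_2(\mathbb C)\to M$. Since $v_kv_i^*v_a=\delta_{ia}v_k$ and $w_b^*w_cw_d^*=\delta_{bc}w_d^*$, we get $\Theta(ExE')=\pi(E)\Theta(x)\rho(E')$. If $x\perp y$, take $E=l(x)$, $E'=r(x)$, and the supports of $y$: then $\Theta(x)$ and $\Theta(y)$ lie in $\pi(l(x))M_*\rho(r(x))$ and $\pi(l(y))M_*\rho(r(y))$, so $\Theta(x)\perp\Theta(y)$. Hence $N\circ\Theta$ is a 1-seminorm on $M_2(\mathbb C)$, a multiple of $\|\cdot\|_1$ by Lemma 8. So it takes equal values on the four matrix units,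 where $\Theta$ equals $\phi$, $\phi w^*$, $v\phi$, $v\phi w^*$. $\square$

## 8. From unitary invariance to a central weight

**Lemma 10.** *Let $N$ be a bounded 1-seminorm with $N(u\phi v)=N(\phi)$ for all unitaries $u,v\in M$ and all $\phi\in M_*$. Then $N(\phi)=\|c\phi\|$ for some $c\in Z(M)_+$.*

*Proof.* **Step 1: pass to the dual set.** Let $N\le C\|\cdot\|$ and
$$K=\{x\in M:\ |\phi(x)|\le N(\phi)\ \text{for all}\ \phi\in M_*\}.$$
$K$ is convex, $\sigma$-weakly closed, and $\|x\|\le C$ for $x\in K$. By Hahn–Banach, for each $\phi_0$ there is a linear functional on $M_*$, dominated in modulus by $N\le C\|\cdot\|$, with value $N(\phi_0)$ at $\phi_0$. It belongs to $(M_*)^*=M$, so $N(\phi)=\max_{x\in K}|\phi(x)|$. If $x\in K$ and $u,v$ are unitary, then $|\phi(vxu)|=|(u\phi v)(x)|\le N(\phi)$, so $vxu\in K$. By the Russo–Dye theorem, the unit ball of $M$ is the norm closed convex hull of the unitaries. As $K$ is convex and norm closed, $aKb\subset K$ for all contractions $a,b$. Consequently $N(a\phi b)=\max_{x\in K}|\phi(bxa)|\le N(\phi)$ for contractions $a,b$.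

**Step 2: spectral projections.** The aim is to describe $K$ by multiples of projections. If $x=u|x|\in K$, then $|x|=u^*x\in K$. For $t>0$ and $e=1_{[t,\infty)}(|x|)$, we have $te=b|x|$ with the contraction $b=h(|x|)$, $h(\lambda)=t\lambda^{-1}1_{[t,\infty)}(\lambda)$. So $te\in K$.

**Step 3: orthogonal sums.** Let $q_1,\dots,q_m$ be orthogonal projections and $t_j\ge0$ with $t_jq_j\in K$. Then $\sum t_jq_j\in K$. Indeed, for $\phi\in M_*$, the functional $\psi=\sum q_j\phi q_j$ is the average of $u\phi u$ over the $2^m$ contractions $u=\sum\pm q_j$, so $N(\psi)\le N(\phi)$. The terms $q_j\phi q_j$ are mutually orthogonal, so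
$$\Big|\phi\Big(\sum t_jq_j\Big)\Big|\le\sum|(q_j\phi q_j)(t_jq_j)|\le\sum N(q_j\phi q_j)=N(\psi)\le N(\phi).$$

**Step 4: at each level the projections are those below a central one.** For $t>0$ let $P_t$ be the set of projections $e$ with $te\in K$. It is closed under subprojections ($tf=f\,te$ for $f\le e$), under equivalence ($f=vev^*$ with $v^*v=e$), and under arbitrary orthogonal sums (finite ones by Step 3, then $\sigma$-weak limits). Let $z_t\in P_t$ be the sum of a maximal orthogonal family of nonzero elements of $P_t$ (so $z_t=0$ if there are none). Let $g\in P_t$. If $(1-z_t)Mg\ne0$, then $g$ and $1-z_t$ have nonzero equivalent subprojections. The one below $1-z_t$ is in $P_t$, contradicting maximality. So $(1-z_t)Mg=0$. For $g=z_t$, this and its adjoint $z_tM(1-z_t)=0$ show that $z_t$ commutes with $M$, so $z_t$ is central. For general $g$ it gives $g\le z_t$. Thus $P_t$ is the set of projections $\le z_t$.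

**Step 5: the weight.** If $s<t$, then $te\in K$ implies $se\in K$, so $z_t\le z_s$. And $z_t=0$ for $t>C$, since $\|tz_t\|\le C$. Put
$$c_m=\frac1m\sum_{j\ge1}z_{j/m}=\sum_{j\ge1}\frac jm\,(z_{j/m}-z_{(j+1)/m}),$$
finite sums. The projections $z_{j/m}-z_{(j+1)/m}$ are orthogonal and lie in $P_{j/m}$, so $c_m\in K$ by Step 3. To compare $c_m$ with $c_{mm'}$, note that for $(j-1)m'<i\le jm'$ we have $z_{j/m}\le z_{i/(mm')}\le z_{(j-1)/m}$, where the last projection is read as $1$ if $j=1$. Summing, $c_m\le c_{mm'}\le c_m+\frac1m1$. Hence $\|c_m-c_{m'}\|\le\frac1m+\frac1{m'}$, and $c_m$ converges in norm to some $c\in Z(M)_+$, which is in $K$. (In other words $c=\int_0^Cz_t\,dt$.)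

**Step 6: $N=\|c\,\cdot\|$.** For $\|y\|\le1$ we have $cy\in K$, so $N(\phi)\ge\sup_{\|y\|\le1}|\phi(cy)|=\|c\phi\|$. Conversely let $x\in K$. By Steps 2 and 4, $1_{[t,\infty)}(|x|)\le z_t$ for $t>0$. The element $x_m=\frac1m\sum_{j\ge1}1_{[j/m,\infty)}(|x|)$ is the function $\lambda\mapsto\lfloor m\lambda\rfloor/m$ of $|x|$, so $|x|\le x_m+\frac1m1\le c_m+\frac1m1$. Letting $m\to\infty$, $|x|\le c$. As $c$ is central, $|x|$ and $c$ commute, so $x^*x=|x|^2\le c^2$, that is, $\|x\xi\|\le\|c\xi\|$ for all $\xi$ in the Hilbert space on which $M$ acts. So $y(c\xi)=x\xi$, with $y=0$ on $(\mathrm{ran}\,c)^\perp$, defines a contraction with $x=yc$. It commutes with $M'$, because $x$ and $c$ do and $\overline{\mathrm{ran}\,c}$ reduces $M'$; so $y\in M$. Hence $|\phi(x)|=|\phi(yc)|=|(c\phi)(y)|\le\|c\phi\|$. Taking the maximum over $x\in K$ gives $N(\phi)\le\|c\phi\|$. $\square$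

## 9. The weight, type by type: Theorem 3

**Proof of Theorem 3: properties of $\|c\,\cdot\|$.** Let $c\in Z(M)_+$. We saw in Section 2 that $\|c\,\cdot\|$ is a 1-seminorm, and it is bounded by $\|c\|\,\|\cdot\|$. We have $c\phi=0$ iff $\phi$ vanishes on $Mc$, whose $\sigma$-weak closure is $Ms(c)$ with $s(c)$ the support projection of $c$. So it is a norm iff $s(c)=1$, i.e. iff $c$ is injective. For $\phi\ge0$, $(c\phi)(x)=\phi(c^{1/2}xc^{1/2})$, so $c\phi\ge0$ and
$$\|c\phi\|=\phi(c)\qquad(\phi\ge0). \tag{7}$$
So $\|c\,\cdot\|$ determines $\phi(c)$ for all $\phi\ge0$ and hence determines $c$. This is uniqueness. If $c$ is invertible, then $\|\phi\|=\|c^{-1}c\phi\|\le\|c^{-1}\|\,\|c\phi\|$, which gives the two-sided estimate; by (7) on normal states, whose values $\phi(c)$ have supremum $\|c\|$ and infimum $\|c^{-1}\|^{-1}$, the constants are optimal. In this case $\|c\,\cdot\|$ is equivalent to $\|\cdot\|$, hence complete. If $\|c\,\cdot\|$ is a complete norm, Theorem 1 gives $\delta>0$ with $\phi(c)=\|c\phi\|\ge\delta\phi(1)$ for all $\phi\ge0$, so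 $c\ge\delta1$ is invertible. Since complete 1-norms are bounded by Theorem 1, their description follows once we know that every bounded 1-seminorm has the form $\|c\,\cdot\|$.

**Proof of Theorem 3: existence of $c$.** Let $N$ be a 1-seminorm with $N\le C\|\cdot\|$. Then $|N(\phi)-N(\psi)|\le C\|\phi-\psi\|$.

**Reduction to one type.** Let $z_i$ be the central projections onto the parts of type I$_1$, I$_n$ ($2\le n<\infty$), II$_1$, and properly infinite. Suppose $N=\|c_i\,\cdot\|$ on $z_iM_*$ with $c_i\in Z(Mz_i)_+$. By (7), $\phi(c_i)\le C\phi(1)$ for $\phi\ge0$ in $z_iM_*$, so $\|c_i\|\le C$ and $c=\sum c_i\in Z(M)_+$ exists. $N$ and $\|c\,\cdot\|$ agree on finite sums of functionals $z_i\phi$, by additivity. The series $\sum_iz_i\phi$ converges in norm, with sum $\phi$ by normality. So $N=\|c\,\cdot\|$ by continuity. It remains to treat each type.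

**(i) $M$ abelian.** If $u=\sum\alpha_ie_i$ (finite sum, $|\alpha_i|=1$, $e_i$ orthogonal projections with $\sum e_i=1$), then the $e_i\phi$ are mutually orthogonal and $N(u\phi)=\sum N(\alpha_ie_i\phi)=\sum N(e_i\phi)=N(\phi)$. Such $u$ are norm dense among the unitaries and $N$ is continuous, so $N(u\phi)=N(\phi)$ for all unitaries $u$. As $u\phi v=uv\phi$, Lemma 10 applies.

**(ii) $M=M_n(A)$, $2\le n<\infty$.** Use $\tau_\omega$ as in Proposition 6, and $M_n(\mathbb C)\subset M$. Fix $\omega\in A_*$. If $x=ExF$ in $M_n(\mathbb C)$ with projections $E,F$, then $x\tau_\omega=ExF\tau_\omega=E(x\tau_\omega)F$. So $x\mapsto x\tau_\omega$ preserves orthogonality and $x\mapsto N(x\tau_\omega)$ is a 1-seminorm on $M_n(\mathbb C)$. By Lemma 8, $N(x\tau_\omega)=\|x\|_1d(\omega)$ with $d(\omega)=N(e_{11}\tau_\omega)\le C\|\omega\|$. If $\omega\perp\omega'$ in $A_*$ have supports $g,g'$, then $e_{11}\tau_\omega=g\,e_{11}\tau_\omega$, and likewise for $\omega'$. Hence $d$ is a bounded 1-seminorm on $A_*$. By (i), $d(\omega)=\|c\omega\|$ with $c\in A_+=Z(M)_+$.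 The same reasoning for the 1-norm $\|\cdot\|$ in place of $N$, where $d(\omega)=\|e_{11}\tau_\omega\|=\|\omega\|$, gives $\|x\tau_\omega\|=\|x\|_1\|\omega\|$.

Now let $\phi=\sum_jx_j\tau_{g_j\omega}$ (finite sum, $x_j\in M_n(\mathbb C)$, $g_j\in A$ orthogonal projections). The terms $x_j\tau_{g_j\omega}=g_jx_j\tau_\omega$ are mutually orthogonal, and so are the terms $x_j\tau_{cg_j\omega}$. Hence
$$N(\phi)=\sum\|x_j\|_1\|cg_j\omega\|=\sum\|x_j\tau_{cg_j\omega}\|=\|c\phi\|.$$
Such $\phi$ are dense. Indeed, a general $\phi$ is $\sum_{i,j}e_{ij}\tau_{\omega_{ij}}$. Put $\omega=\sum|\omega_{ij}|$. By polar decomposition and Radon–Nikodym, $\omega_{ij}=a_{ij}\omega$ with $a_{ij}\in A$. Approximate all $a_{ij}$ in norm by simple elements $\sum_k\alpha^k_{ij}g_k$ over a common partition $(g_k)$. Then $\sum_kx_k\tau_{g_k\omega}$ with $x_k=(\alpha^k_{ij})_{ij}$ differs from $\phi$ in norm by at most $\sum_{i,j}\|a_{ij}-\sum_k\alpha_{ij}^kg_k\|\,\|\omega\|$. By continuity $N=\|c\,\cdot\|$.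

In the two remaining types we want unitary invariance, but $\phi$ and $u\phi$ need not be in orthogonal position, so Lemma 9 does not compare them directly. If there is room, both can be moved to the same third position, and compared there.

**(iii) $M$ properly infinite.** First, $1=\sum_{k\ge1}p_k$ with $p_k$ orthogonal and $p_k\sim1$. By the halving lemma for properly infinite projections, $1=p_1+q_1$ with $p_1\sim q_1\sim1$, then $q_1=p_2+q_2$ with $p_2\sim q_2\sim q_1$, and so on. This gives orthogonal $p_k\sim1$; let $p=\sum p_k$ and replace $p_1$ by $p_1+(1-p)$. This lies between a projection equivalent to $1$ and $1$, so it is equivalent to $1$.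

Fix $n$, put $e=e_n=\sum_{k\le n}p_k$ and $e_2=\sum_{k=n+1}^{2n}p_k\sim e$, and fix $v$ with $v^*v=e$, $vv^*=e_2$. Let $\phi\in eM_*e$ and let $u$ be unitary in $eMe$. Then $(vu)^*(vu)=e$ and $(vu)(vu)^*=e_2$. Lemma 9 (with $f_1=e$, $f_2=e_2$), applied to $v$ and $u\phi$ and then to $vu$ and $\phi$, gives
$$N(u\phi)=N(v(u\phi))=N((vu)\phi)=N(\phi).$$
Similarly, applied on the right with $w=v$ and with $w=vu^*$, it gives $N(\phi u)=N((\phi u)v^*)=N(\phi(vu^*)^*)=N(\phi)$. So Lemma 10 applies to $eMe$, whose predual is $eM_*e$. Since $e$ has central support $1$, $Z(eMe)=Z(M)e\cong Z(M)$. Hence there is $c^{(n)}\in Z(M)_+$ with $N(\phi)=\|c^{(n)}\phi\|$ on $e_nM_*e_n$. Restricting the formula for $n+1$ to $e_nM_*e_n$, uniqueness in $e_nMe_n$ gives $c^{(n+1)}e_n=c^{(n)}e_n$, so $c^{(n)}=c$ does not depend on $n$.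

Finally, $\|e_n\phi e_n-\phi\|\to0$ for every $\phi\in M_*$. For $\rho\ge0$ in $M_*$, Cauchy–Schwarz gives $|\rho(x(1-e_n))|\le\rho(xx^*)^{1/2}\rho(1-e_n)^{1/2}$, so $\|(1-e_n)\rho\|\le\rho(1)^{1/2}\rho(1-e_n)^{1/2}\to0$ since $e_n\to1$ strongly, and similarly $\|\rho(1-e_n)\|\to0$. As $M_*$ is spanned by positive elements, $\|(1-e_n)\phi\|\to0$ and $\|\phi(1-e_n)\|\to0$ for all $\phi$, and $\|\phi-e_n\phi e_n\|\le\|(1-e_n)\phi\|+\|\phi(1-e_n)\|$. By continuity $N=\|c\,\cdot\|$ on $M_*$.

**(iv) $M$ of type II$_1$.** Let $D$ be the center-valued trace. Recall that $e\sim f$ iff $D(e)=D(f)$, that $D(e)\le D(f)$ implies that $e$ is equivalent to a subprojection of $f$, and that $D(e\vee f)\le D(e)+D(f)$.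

*A corner with room.* Let $1$ be the sum of four equivalent orthogonal projections (halve twice), one of them being $e_0$. So $D(e_0)=\frac14$ and $e_0$ has central support $1$. There is a copy of $e_0$ below $1-e_0$. So the argument of (iii), with $e=e_0$ and this copy as $e_2$, gives unitary invariance on $e_0M_*e_0$. Hence there is $c\in Z(M)_+$ with $N(\phi)=\|c\phi\|$ for $\phi\in e_0M_*e_0$.

*Functionals with small supports.* Let $\psi\in qM_*p$ with $D(p),D(q)\le\frac14$. By comparison there are $a$ with $a^*a=q$, $aa^*=q_0\le e_0$, and $b$ with $b^*b=p$, $bb^*=p_0\le e_0$. We show that $N(\psi)=N(a\psi b^*)$. Since $D(q\vee q_0)\le\frac12$, we have $D(1-q\vee q_0)\ge\frac12\ge D(q)$, so there is $g\sim q$ with $g\le1-q\vee q_0$. Let $d^*d=q$, $dd^*=g$. In the same way there are $g'\sim p$ with $g'\le1-p\vee p_0$ and $d'$ with $d'^*d'=p$, $d'd'^*=g'$. Both $q$ and $q_0$ are orthogonal to $g$, and both $p$ and $p_0$ are orthogonal to $g'$. The partial isometry $da^*$ leads from $q_0$ to $g$, because $(da^*)^*(da^*)=aqa^*=q_0$ and $(da^*)(da^*)^*=dqd^*=g$;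 similarly $d'b^*$ leads from $p_0$ to $g'$.

Lemma 9, applied to $\psi\in qM_*p$ with $d$, and to $a\psi\in q_0M_*p$ with $da^*$ (on the right with $p\sim g'$ in both cases), gives
$$N(\psi)=N(d\psi)=N((da^*)(a\psi))=N(a\psi),$$
as $da^*a\psi=dq\psi=d\psi$. On the right, Lemma 9 applied to $a\psi\in q_0M_*p$ with $d'$, and to $a\psi b^*\in q_0M_*p_0$ with $d'b^*$ (on the left with $q_0\sim g$), gives
$$N(a\psi)=N(a\psi d'^*)=N\big((a\psi b^*)(d'b^*)^*\big)=N(a\psi b^*),$$
as $b^*(d'b^*)^*=b^*bd'^*=pd'^*=d'^*$. Now $a\psi b^*\in e_0M_*e_0$, so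
$$N(\psi)=N(a\psi b^*)=\|c\,a\psi b^*\|=\|a(c\psi)b^*\|=\|c\psi\|,$$
because $\chi\mapsto a\chi b^*$ is isometric on $qM_*p$ (its inverse is $\chi\mapsto a^*\chi b$, and both are contractive).

*All functionals.* Let $0\ne\phi\in M_*$ have polar decomposition $\phi=u|\phi|$, $u^*u=s$ the support of $|\phi|$. Let $z$ be the central support of $s$. If $z_i\le z$ are orthogonal nonzero central projections, then $z_is\ne0$ and $|\phi|(z_is)>0$, while the sum of these numbers is at most $\|\phi\|$. So there are only countably many, and $Z(M)z$ is $\sigma$-finite. Hence $Z(M)z$ has a faithful normal state, and composing it with $D$ gives a faithful normal tracial state $\tau$ on the finite algebra $Mz$. By the Radon–Nikodym theorem for $\tau$, $|\phi|=\tau(h\,\cdot)$ with $h\in L^1(Mz,\tau)_+$, and the support of $h$ is $s$. Given $\varepsilon>0$, approximating the function $\lambda\mapsto\lambda$ by simple functions of $h$ that vanish near $0$ gives $k=\sum\lambda_ip_i$ (finite sum, $\lambda_i>0$, $p_i\le s$ orthogonal spectral projections of $h$) with $\|h-k\|_1<\varepsilon$.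 Put $\phi'=u\,\tau(k\,\cdot)$. Then $\|\phi-\phi'\|<\varepsilon$.

Divide each $p_i$ into four equivalent orthogonal projections. Then $\phi'$ is a finite sum of terms $\psi_j=\lambda_j\,u\,\tau(p^{(j)}\,\cdot)$, that is, $\psi_j(x)=\lambda_j\tau(p^{(j)}xu)$, where now $\lambda_j$ is the coefficient that belongs to $p^{(j)}$. Here $D(p^{(j)})\le\frac14$, and the $p^{(j)}\le s$ are mutually orthogonal. Since $u^*u=s\ge p^{(j)}$, the $up^{(j)}u^*$ are mutually orthogonal projections with $D(up^{(j)}u^*)=D(p^{(j)})\le\frac14$. Moreover $\psi_j\in(up^{(j)}u^*)M_*p^{(j)}$: on the right, $\tau(p^{(j)}p^{(j)}xu)=\tau(p^{(j)}xu)$, and on the left, $\tau(p^{(j)}x\,up^{(j)}u^*\,u)=\tau(p^{(j)}xup^{(j)})=\tau(p^{(j)}xu)$. So the $\psi_j$ are mutually orthogonal with small supports, and the same holds for the $c\psi_j$. Hence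
$$N(\phi')=\sum N(\psi_j)=\sum\|c\psi_j\|=\|c\phi'\|,\qquad |N(\phi)-\|c\phi\||\le(C+\|c\|)\,\varepsilon .$$
As $\varepsilon$ is arbitrary, $N(\phi)=\|c\phi\|$. $\blacksquare$

**Proof of the Corollary.** (a) $N(\phi)=\|T\phi\|$ is a complete 1-norm, so by Theorems 1 and 3, $\|T\phi\|=\|c\phi\|$ with $c\in Z(M)_+$ invertible. Put $U\phi=T(c^{-1}\phi)$. Then $\|U\phi\|=\|cc^{-1}\phi\|=\|\phi\|$, $U$ is onto because $T$ is and $c^{-1}$ acts bijectively, and $T\phi=U(c\phi)$. (b) The abelian summand of a factor is $0$ or $\mathbb C$, so by Theorem 2 every 1-norm on $M_*$ is bounded. By Theorem 3 it is $\|c\,\cdot\|$ with $c\in Z(M)_+=[0,\infty)1$, a scalar multiple of $\|\cdot\|$. $\blacksquare$
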